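\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{The sheaf of differential operators of infinite order is not coherent}


\begin{abstract}
Let $X$ be a complex manifold of pure dimension $n\ge 1$ and let $\mathcal D^\infty_X$ be its sheaf of rings of holomorphic linear differential operators of infinite order. We show that $\mathcal D^\infty_X$ is not coherent near any point of $X$, neither as a left nor as a right module over itself. More precisely, near every point $q$ there are two operators whose module of left syzygies has a stalk at $q$ that is not finitely generated. The method identifies the syzygies of a suitable pair of operators with the annihilator of an arbitrarily prescribed sequence of functions, and then chooses a sequence with subsequences that converge on one side of a real hyperplane only. The same identification shows that every stalk of $\mathcal D^\infty_X$ contains free left ideals and free right ideals of countably infinite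 rank.
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ be a complex manifold of pure dimension $n\ge1$, with structure sheaf $\mathcal O_X$. In local coordinates $x=(x_1,\dots,x_n)$, a \emph{differential operator of infinite order} is a formal sum
\[
P=\sum_{\alpha\in\mathbb N^n}a_\alpha(x)\,\partial^\alpha
\]
with holomorphic coefficients such that, for every compact subset $K$ of the coordinate domain and every $\varepsilon>0$, there is a constant $C_{K,\varepsilon}$ with
\begin{equation}\label{growth}
\sup_K|a_\alpha|\le C_{K,\varepsilon}\,\frac{\varepsilon^{|\alpha|}}{\alpha!}\qquad\text{for all }\alpha .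
\end{equation}
These operators form a sheaf $\mathcal D^\infty_X$ that contains the sheaf $\mathcal D_X$ of operators of finite order. We use only the following basic facts: $\mathcal D^\infty_X$ is a sheaf of rings containing $\mathcal D_X$, compatible with changes of coordinates; it acts on $\mathcal O_X$ by $Pf=\sum a_\alpha\,\partial^\alpha f$; and $(PQ)f=P(Qf)$.

The growth condition ensures that $P$ acts \emph{locally}. If $f$ is holomorphic and bounded on the polydisc of radius $r$ about $x$, Cauchy's estimate gives $|\partial^\alpha f(x)|\le\alpha!\,r^{-|\alpha|}\sup|f|$, so \eqref{growth} with $\varepsilon<r$ makes $\sum a_\alpha\,\partial^\alpha f$ converge at $x$, however small $r$ is. By contrast, for $n=1$ and $c\ne0$ the translation $f(x)\mapsto f(x+c)$ is formally $\sum_k c^k\partial^k/k!$. Its coefficients satisfy the bound in \eqref{growth} for $\varepsilon\ge|c|$ but for no smaller $\varepsilon$, and it is not a section of $\mathcal D^\infty$.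

Recall that a sheaf of left modules $\mathcal M$ over a sheaf of rings $\mathcal R$ is \emph{of finite type near} $q$ if, on some neighborhood of $q$, there are finitely many sections of $\mathcal M$ whose germs generate $\mathcal M_p$ at every point $p$ of the neighborhood. The sheaf of rings $\mathcal R$ is \emph{coherent} (as a left module over itself) if for every open $U$ and every morphism $\mathcal R_U^{\,m}\to\mathcal R_U$ of left modules the kernel is locally of finite type. In words: the left syzygies of finitely many sections can be generated, locally, by finitely many of them. The question whether $\mathcal D^\infty_X$ is coherent is raised in \cite{burial}, with the remark ``we don't know if $D^{\infty}$ is itself coherent.'' The answer is negative in every dimension $n\ge1$. (For $n=0$ the sheaf is $\mathcal O_X$, with all stalks equal to $\mathbb C$, and there is nothing to ask.)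

\subsection{Results}

\begin{theorem}\label{thmA}
Let $X$ have pure dimension $n\ge1$ and let $q\in X$. There are a neighborhood $V$ of $q$ and $G,P\in\mathcal D^\infty_X(V)$ such that the kernel $\mathcal K$ of
\[
\phi:(\mathcal D^\infty_V)^2\to\mathcal D^\infty_V,\qquad(Q,S)\mapsto QG+SP,
\]
has a stalk $\mathcal K_q$ that is not a finitely generated left $\mathcal D^\infty_{X,q}$-module. Hence $\mathcal K$ is not of finite type near $q$, and $\mathcal D^\infty_U$ is not coherent for any nonempty open $U\subset X$.
\end{theorem}

A ring $R$ is \emph{left coherent} if every finitely generated left ideal is finitely presented. An element $s\in R$ is \emph{regular} if $rs=0$ or $sr=0$ with $r\in R$ implies $r=0$. The ring $R$ is \emph{left Ore} if for every $r\in R$ and every regular $s\in R$ there are $r',s'\in R$, with $s'$ regular, such that $s'r=r's$.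

\begin{theorem}\label{thmB}
Let $q\in X$ and $R=\mathcal D^\infty_{X,q}$.
\begin{enumerate}
\item[(1)] $R$ is not a left coherent ring: with $G,P$ as in Theorem~\ref{thmA}, the left ideal $RG+RP$ is finitely generated but not finitely presented.
\item[(2)] $R$ contains free left ideals of rank $2$, and of countably infinite rank. In particular $R$ is neither left Ore nor left Noetherian. More precisely, there are $G_0,P\in\mathcal D^\infty(\mathbb C^n)$ such that $(Q,S)\mapsto QG_0+SP$ is an injective morphism $(\mathcal D^\infty_{\mathbb C^n})^2\to\mathcal D^\infty_{\mathbb C^n}$.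
\item[(3)] The same holds on the right: $R$ is not right coherent, $\mathcal D^\infty_X$ is not coherent as a right module over itself, and the right-handed version of \textup{(2)} holds.
\end{enumerate}
\end{theorem}

\subsection{The idea}\label{idea}

Take $n=1$ and $P=\partial^2-4$, whose solutions are spanned by $e^{2x}$ and $e^{-2x}$. An operator $H\in\mathcal D^\infty(W)$ can be written $H=SP$ if and only if $H$ kills these two exponentials: since $H(e^{\zeta x})=\sigma_H(x,\zeta)e^{\zeta x}$ with $\sigma_H=\sum a_k(x)\zeta^k$, the condition says that $\sigma_H$ vanishes at $\zeta=\pm2$, and then $\sigma_H/(\zeta^2-4)$ is the symbol of $S$. Now let $g_1,g_2$ be any two entire functions and put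
\[
G=g_1(x)e^{-2x}\,\frac{2+\partial}{4}+g_2(x)e^{2x}\,\frac{2-\partial}{4},
\]
so that $G(e^{2x})=g_1$ and $G(e^{-2x})=g_2$. A pair $(Q,S)$ with $QG+SP=0$ is determined by $Q$, and $Q$ occurs in such a pair exactly when $QG$ kills $e^{\pm2x}$, that is, when $Qg_1=Qg_2=0$. So the syzygies of $(G,P)$ are the annihilator of two functions \emph{that we may choose}.

With operators of infinite order one can do this for an infinite sequence $(g_i)$ of functions. An infinite sequence may have a limit, and operators in $\mathcal D^\infty$ are continuous: if $g_i\to g$ on some open set, an operator defined there that kills all $g_i$ kills $g$ as well. If the sequence converges on one side of a real hyperplane only, then sections of the annihilator defined across the hyperplane must kill the limit $g$. For a suitable sequence, some sections on the other side do not, and this is incompatible with local finite generation. Sections~\ref{sec:symbols}--\ref{sec:syz} carry out the reduction to annihilators. Section~\ref{sec:onewall} uses one hyperplane and proves non-coherence. In Section~\ref{sec:A}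 infinitely many hyperplanes accumulate at a hyperplane through the given point, which gives the stronger statement about the stalk. Section~\ref{sec:B} proves Theorem~\ref{thmB}.

A chart centered at $q$ identifies $\mathcal D^\infty_X$ near $q$ with $\mathcal D^\infty_{\mathbb C^n}$ near $0$, so we work on $\mathbb C^n$ and write $\mathcal D^\infty$ for $\mathcal D^\infty_{\mathbb C^n}$. We write $x=(x_1,x')$, $\zeta=(\zeta_1,\zeta')$, $|\zeta|_1=\sum|\zeta_i|$ and $\zeta x=\sum\zeta_ix_i$. For $n=1$ the variables $x',\zeta'$ are absent, and $e^{\zeta'x'}$ is read as $1$.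

\section{Symbols and continuity}\label{sec:symbols}

\begin{lemma}\label{symbols}
Let $W\subset\mathbb C^n$ be open.
\begin{enumerate}
\item[(a)] The map $P=\sum a_\alpha\partial^\alpha\mapsto\sigma_P(x,\zeta)=\sum a_\alpha(x)\zeta^\alpha$ is a bijection from $\mathcal D^\infty(W)$ onto the set of holomorphic functions $\sigma$ on $W\times\mathbb C^n$ such that for every compact $K\subset W$ and every $\varepsilon>0$ there is $C$ with $|\sigma|\le Ce^{\varepsilon|\zeta|_1}$ on $K\times\mathbb C^n$. Moreover $P(e^{\zeta x})=\sigma_P(x,\zeta)\,e^{\zeta x}$.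
\item[(b)] If $f_\nu\to f$ in $\mathcal O(W)$ locally uniformly and $P\in\mathcal D^\infty(W)$, then $Pf_\nu\to Pf$ locally uniformly on $W$.
\item[(c)] For $Q,T\in\mathcal D^\infty(W)$ we have $\sigma_{QT}(x,\zeta)e^{\zeta x}=Q\bigl(\sigma_T(x,\zeta)e^{\zeta x}\bigr)$, where $\zeta$ is a fixed parameter. If $T$ has constant coefficients, then $\sigma_{QT}=\sigma_Q\sigma_T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $|a_\alpha|\le C\varepsilon^{|\alpha|}/\alpha!$ on $K$, then $\sum|a_\alpha\zeta^\alpha|\le C\sum\varepsilon^{|\alpha|}|\zeta^\alpha|/\alpha!=Ce^{\varepsilon|\zeta|_1}$, and the series converges locally uniformly. Conversely, let $\sigma$ satisfy the bound. Its Taylor coefficients $a_\alpha(x)$ with respect to $\zeta$ are holomorphic on $W$. Cauchy's estimate on the polydisc with radii $r_i=\alpha_i/\varepsilon$ (and $r_i\to0$ if $\alpha_i=0$) gives, on $K$,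
\[
|a_\alpha|\le C\prod_{\alpha_i>0}e^{\alpha_i}\Bigl(\frac{\varepsilon}{\alpha_i}\Bigr)^{\alpha_i}\le C\,\frac{(e\varepsilon)^{|\alpha|}}{\alpha!},
\]
because $\alpha_i!\le\alpha_i^{\alpha_i}$. Since $\varepsilon$ is arbitrary, this is \eqref{growth}. The last formula follows from $\partial^\alpha e^{\zeta x}=\zeta^\alpha e^{\zeta x}$.

(b) Let $K\subset W$ be compact. Choose $\varepsilon>0$ such that the closed polydiscs of radius $\varepsilon$ centered on $K$ have compact union $K'\subset W$. Then $\sup_K|\partial^\alpha f|\le\alpha!\,\varepsilon^{-|\alpha|}\sup_{K'}|f|$, and $\sup_K|a_\alpha|\le C(\varepsilon/2)^{|\alpha|}/\alpha!$ for some $C$. Hence $\sup_K|Pf|\le C\sum_\alpha2^{-|\alpha|}\sup_{K'}|f|=2^nC\sup_{K'}|f|$. Apply this to $f_\nu-f$.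

(c) Apply $(QT)f=Q(Tf)$ to $f=e^{\zeta x}$. If $T$ has constant coefficients, $\sigma_T$ does not depend on $x$, and the right side is $\sigma_T(\zeta)\,\sigma_Q(x,\zeta)\,e^{\zeta x}$.
\end{proof}

\section{Sparse frequencies: interpolation and division}\label{sec:division}

We need an operator $P=\Phi(\partial_1)$ that kills $e^{zx_1}$ for infinitely many frequencies $z$, and functions that interpolate at these frequencies. By Lemma~\ref{symbols}(a) everything must be $O(e^{\varepsilon|\zeta_1|})$ for every $\varepsilon>0$, so the frequencies must be sparse. For example, $\Phi(\zeta_1)=\sin\pi\zeta_1$, which vanishes at the integers, is not allowed, since it grows like $e^{\pi|\zeta_1|}$ along the imaginary axis. We take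
\[
Z=\{\pm2^i:\ i\ge1\},\qquad\Phi(\zeta_1)=\prod_{i\ge1}(1-4^{-i}\zeta_1^2).
\]

Put $F(s)=\prod_{i\ge1}(1+2^{-i}s)$ for $s\ge0$ and $M(s)=F(s)^2$. For every $\varepsilon>0$ there is $C_\varepsilon$ with
\begin{equation}\label{subexp}
F(s)\le C_\varepsilon e^{\varepsilon s},\qquad M(s)\le C_\varepsilon^2e^{2\varepsilon s}\qquad(s\ge0).
\end{equation}
Indeed, the factors of $F$ with $i\le N$ give a polynomial, and those with $i>N$ give at most $\exp\bigl(\sum_{i>N}2^{-i}s\bigr)=e^{2^{-N}s}$. Since $|1-4^{-i}\zeta_1^2|\le(1+2^{-i}|\zeta_1|)^2$, we have $|\Phi(\zeta_1)|\le M(|\zeta_1|)$. By \eqref{subexp} and Lemma~\ref{symbols}(a),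
\[
P=\Phi(\partial_1)\in\mathcal D^\infty(\mathbb C^n).
\]
The zeros of $\Phi$ are simple and form exactly the set $Z$. The two estimates below use the inequality $\prod(1-t_l)\ge1-\sum t_l$ for $t_l\in[0,1]$.

\medskip
\noindent\textbf{Interpolation.} For $z=\pm2^i\in Z$ put
\[
L_z(\zeta_1)=\frac1{A_z}\Bigl(1+\frac{\zeta_1}z\Bigr)\prod_{m\ne i}(1-4^{-m}\zeta_1^2),\qquad A_z=2\prod_{m\ne i}(1-4^{i-m}).
\]
Then $L_z(z)=1$, and $L_z$ vanishes on $Z\setminus\{z\}$. In $|A_z|$ the factors with $m<i$ are $4^{i-m}-1\ge1$, and those with $m>i$ are $1-4^{-l}$ with $l=m-i\ge1$. Hence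
\[
|A_z|\ge2\prod_{l\ge1}(1-4^{-l})\ge2\Bigl(1-\sum_{l\ge1}4^{-l}\Bigr)=\frac43\ge1,
\]
and therefore
\begin{equation}\label{Lbound}
|L_z(\zeta_1)|\le M(|\zeta_1|)\qquad\text{for all }z\in Z.
\end{equation}
The point is that this bound is uniform in $z$. It allows us to prescribe a symbol on $Z$.

\begin{lemma}[Interpolation]\label{interpolation}
Let $W\subset\mathbb C^n$ be open, and let $(b_z)_{z\in Z}$ be holomorphic functions on $W$ with $\sum_{z}\sup_K|b_z|<\infty$ for every compact $K\subset W$. Then $\sigma(x,\zeta)=\sum_{z\in Z}b_z(x)L_z(\zeta_1)$ is the symbol of an operator in $\mathcal D^\infty(W)$, which we denote by $\sum_zb_zL_z(\partial_1)$, and $\sigma(x,z,\zeta')=b_z(x)$ for all $z\in Z$.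
\end{lemma}

\begin{proof}
By \eqref{Lbound} the series converges locally uniformly on $W\times\mathbb C^n$, and $|\sigma|\le\bigl(\sum_z\sup_K|b_z|\bigr)M(|\zeta_1|)$ on $K\times\mathbb C^n$. By \eqref{subexp} and Lemma~\ref{symbols}(a), $\sigma$ is the symbol of an operator in $\mathcal D^\infty(W)$. Its values at $\zeta_1\in Z$ follow from those of the $L_z$.
\end{proof}

\medskip
\noindent\textbf{A lower bound.} Let $|\zeta_1|=\sqrt2\,2^i$ with $i\ge0$. Then $|1-4^{-m}\zeta_1^2|\ge|1-2\cdot4^{i-m}|$, which is at least $1$ for $m\le i$ and equals $1-2\cdot4^{-l}$ for $m=i+l$, $l\ge1$. Hence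
\begin{equation}\label{lower}
|\Phi(\zeta_1)|\ge\prod_{l\ge1}(1-2\cdot4^{-l})\ge1-\frac23=\frac13\qquad\text{if }|\zeta_1|=\sqrt2\,2^i,\ i\ge0 .
\end{equation}
Since the radii of consecutive circles have ratio $2$, this lower bound allows us to divide by $\Phi$ without losing the growth condition.

\begin{lemma}[Division by $P$]\label{division}
Let $W\subset\mathbb C^n$ be open and $H\in\mathcal D^\infty(W)$. There is $S\in\mathcal D^\infty(W)$ with $H=SP$ if and only if $\sigma_H(x,\zeta)=0$ whenever $\zeta_1\in Z$. In that case $S$ is unique.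
\end{lemma}

\begin{proof}
By Lemma~\ref{symbols}(c), $\sigma_{SP}(x,\zeta)=\sigma_S(x,\zeta)\,\Phi(\zeta_1)$. This gives necessity and uniqueness. Conversely, let $\sigma_H$ vanish for $\zeta_1\in Z$. Since the zeros of $\Phi$ are simple, $s=\sigma_H/\Phi(\zeta_1)$ is holomorphic on $W\times\mathbb C^n$. Let $K\subset W$ be compact, let $\varepsilon>0$, and let $C$ be such that $|\sigma_H|\le Ce^{\varepsilon|\zeta|_1}$ on $K\times\mathbb C^n$. Given $\zeta$, let $i\ge0$ be minimal with $r=\sqrt2\,2^i\ge|\zeta_1|$. Either $i=0$, or $r/2<|\zeta_1|$; in both cases $r\le\sqrt2+2|\zeta_1|$. The maximum principle in $\zeta_1$ on the disc of radius $r$, together with \eqref{lower}, gives for $x\in K$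
\[
|s(x,\zeta)|\le3Ce^{\varepsilon(r+|\zeta'|_1)}\le3Ce^{\sqrt2\,\varepsilon}e^{2\varepsilon|\zeta|_1}.
\]
Since $\varepsilon$ is arbitrary, Lemma~\ref{symbols}(a) gives $s=\sigma_S$ for some $S\in\mathcal D^\infty(W)$, and $\sigma_{SP}=\sigma_H$ gives $SP=H$.
\end{proof}

\section{Syzygies as annihilators}\label{sec:syz}

We can now carry out the construction of Section~\ref{idea} with infinitely many functions. No growth condition on the sequence $(g_i)$ is needed: multiplying each $g_i$ by a small nonzero constant makes the interpolation series converge and does not change which operators kill $g_i$.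

\begin{proposition}[Realization]\label{realization}
Let $(g_i)_{i\ge1}$ be any sequence of entire functions of one variable. There is $G\in\mathcal D^\infty(\mathbb C^n)$ such that, for $\phi(Q,S)=QG+SP$, the map $(Q,S)\mapsto Q$ is an isomorphism of sheaves of left $\mathcal D^\infty$-modules from $\ker\phi$ onto the sheaf $\mathcal I$ given by
\[
\mathcal I(W)=\bigl\{Q\in\mathcal D^\infty(W):\ Q\bigl(g_i(x_1)e^{\zeta'x'}\bigr)=0\ \text{for all }i\ge1,\ \zeta'\in\mathbb C^{n-1}\bigr\}.
\]
\end{proposition}

\begin{proof}
Enumerate $Z=\{z_1,z_2,\dots\}$ without repetition and put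
\[
c_i=2^{-i}\Bigl(1+\sup_{|y|\le i}|g_i(y)e^{-z_iy}|\Bigr)^{-1}>0,\qquad
G=\sum_{i\ge1}c_i\,g_i(x_1)e^{-z_ix_1}L_{z_i}(\partial_1).
\]
For $|x_1|\le r$ the coefficient functions $c_i\,g_i(x_1)e^{-z_ix_1}$ with $i\ge r$ are bounded by $2^{-i}$, and the finitely many others are bounded. So Lemma~\ref{interpolation} applies, $G\in\mathcal D^\infty(\mathbb C^n)$, and
\begin{equation}\label{Gvalues}
\sigma_G(x,z_i,\zeta')=c_i\,g_i(x_1)e^{-z_ix_1},\qquad\text{that is,}\qquad G\bigl(e^{z_ix_1+\zeta'x'}\bigr)=c_i\,g_i(x_1)e^{\zeta'x'} .
\end{equation}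

Let $W$ be open. The map $(Q,S)\mapsto Q$ is injective on $(\ker\phi)(W)$, because $SP=0$ implies $S=0$ by Lemma~\ref{division}. Its image consists of those $Q\in\mathcal D^\infty(W)$ with $QG\in\mathcal D^\infty(W)P$. By Lemma~\ref{division} this means that $\sigma_{QG}(x,z_i,\zeta')=0$ for all $i$ and $\zeta'$. By Lemma~\ref{symbols}(c) and \eqref{Gvalues},
\[
\sigma_{QG}(x,z_i,\zeta')\,e^{z_ix_1+\zeta'x'}=Q\bigl(G\,e^{z_ix_1+\zeta'x'}\bigr)=c_i\,Q\bigl(g_i(x_1)e^{\zeta'x'}\bigr),
\]
and $c_i\ne0$. So the image is $\mathcal I(W)$.
\end{proof}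

\section{One wall: non-coherence}\label{sec:onewall}

The simplest sequence that converges on one side only is
\[
g_i(y)=e^{2y}+e^{-2^iy}\qquad(i\ge1).
\]
On $\{\operatorname{Re}x_1>0\}$ we have $g_i(x_1)\to e^{2x_1}$ locally uniformly, while on $\{\operatorname{Re}x_1<0\}$ the second term blows up. We call $\{\operatorname{Re}x_1=0\}$ the \emph{wall}. Let $\mathcal I$ be the sheaf of Proposition~\ref{realization} for this sequence.

\begin{proposition}\label{onewall}
The sheaf $\mathcal I$ is not of finite type near $0$. Consequently $\mathcal D^\infty_{\mathbb C^n}$ is not coherent near $0$.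
\end{proposition}

\begin{proof}
\emph{Sections across the wall kill $e^{2x_1}$.} Let $B$ be an open ball centered at $0$ and $Q\in\mathcal I(B)$. Then $Q(g_i(x_1))=0$ for all $i$ (take $\zeta'=0$). By Lemma~\ref{symbols}(b), $Q(e^{2x_1})=0$ on the nonempty open set $B\cap\{\operatorname{Re}x_1>0\}$, and by the identity theorem on the connected set $B$.

\emph{To the left of the wall there is a section that does not.} On $H=\{\operatorname{Re}x_1<0\}$ consider
\[
Q^\flat=L_2(\partial_1)-\sum_{i\ge1}e^{(2+2^i)x_1}L_{-2^i}(\partial_1).
\]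
Where $\operatorname{Re}x_1\le-\delta<0$, the coefficient functions in the sum are bounded by $e^{-(2+2^i)\delta}$, so $Q^\flat\in\mathcal D^\infty(H)$ by Lemma~\ref{interpolation}, and
\[
Q^\flat(e^{2x_1})=e^{2x_1},\qquad Q^\flat(e^{-2^ix_1})=-e^{(2+2^i)x_1}e^{-2^ix_1}=-e^{2x_1}.
\]
Hence $Q^\flat(g_i(x_1))=0$ for all $i$. Since $Q^\flat$ involves only $x_1$ and $\partial_1$, a factor $e^{\zeta'x'}$ passes through it, and $Q^\flat\in\mathcal I(H)$.

\emph{Conclusion.} If $\mathcal I$ were of finite type near $0$, there would be an open ball $B$ centered at $0$ and $Q^{(1)},\dots,Q^{(N)}\in\mathcal I(B)$ whose germs generate $\mathcal I_p$ for every $p\in B$. All $Q^{(l)}$ kill $e^{2x_1}$, hence so does every element $\sum_lS_lQ^{(l)}$ of $\mathcal I_p$. For $p\in B\cap H$ the germ of $Q^\flat$ contradicts this. By Proposition~\ref{realization}, $\mathcal I$ is isomorphic to the kernel of a morphism $(\mathcal D^\infty)^2\to\mathcal D^\infty$, so $\mathcal D^\infty$ is not coherent on any neighborhood of $0$.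
\end{proof}

This already answers the question of coherence. It says nothing about the stalk $\mathcal I_0$, however: the contradiction was found at points $p\ne0$ close to $0$. For the stalk we need elements of $\mathcal I_0$ itself that are not generated by a given finite set of germs. These germs are all defined on some ball $B$, so it suffices to have, for every such $B$, a function killed by $\mathcal I(B)$ but not by all of $\mathcal I_0$. To obtain it, we want every ball about $0$ to cross a wall that has $0$ strictly on its left. This leads to infinitely many walls $\{\operatorname{Re}x_1=1/J\}$, $J\ge1$.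

Each wall needs its own limit function. If all of them used $e^{2x_1}$, then, since every ball about $0$ crosses some wall, every germ in $\mathcal I_0$ would kill $e^{2x_1}$ and nothing would be gained. We therefore attach the limit function $e^{2^Jx_1}$ to the $J$-th wall.

\section{Infinitely many walls: proof of Theorem~\ref{thmA}}\label{sec:A}

For $i\ge1$ let $j(i)=1+v_2(i)$, where $2^{v_2(i)}$ is the largest power of $2$ dividing $i$. The function $j$ takes every value in $\{1,2,\dots\}$ infinitely often, and this is all we need of it. Put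
\[
g_i(y)=e^{2^{j(i)}y}+e^{2^i\left(\frac1{j(i)}-y\right)}\qquad(i\ge1).
\]
For fixed $J$, the functions $g_i$ with $j(i)=J$ behave like the sequence of Section~\ref{sec:onewall}, with wall $\{\operatorname{Re}x_1=1/J\}$ and limit function $e^{2^Jx_1}$. Up to constant factors, the exponentials involved have the frequencies $2^{j(i)}$ and $-2^i$, which lie in $Z$. Let $G$ and $\mathcal I\cong\mathcal K=\ker\phi$ be given by Proposition~\ref{realization} for this sequence.

\begin{lemma}\label{kill}
Let $J\ge1$, let $B$ be an open ball centered at $0$ of radius $\rho>1/J$, and let $Q\in\mathcal I(B)$. Then $Q(e^{2^Jx_1})=0$ on $B$.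
\end{lemma}

\begin{proof}
The set $B'=B\cap\{\operatorname{Re}x_1>1/J\}$ is open, and it is nonempty since $\rho>1/J$. Let $i\to\infty$ through the infinitely many $i$ with $j(i)=J$. Then $g_i(x_1)\to e^{2^Jx_1}$ locally uniformly on $B'$. Since $Q(g_i(x_1))=0$ (take $\zeta'=0$), Lemma~\ref{symbols}(b) gives $Q(e^{2^Jx_1})=0$ on $B'$, and the identity theorem gives it on the connected set $B$.
\end{proof}

\begin{lemma}\label{notkill}
Let $J\ge1$ and $H_J=\{\operatorname{Re}x_1<1/J\}$, an open set containing $0$. There is $Q_J\in\mathcal I(H_J)$ with $Q_J(e^{2^Jx_1})=e^{2^Jx_1}$.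
\end{lemma}

\begin{proof}
As in the case of one wall, we prescribe the symbol on $Z$: it should be $1$ at the frequency $2^J$, it should have the values at $-2^i$ with $j(i)=J$ that make the contributions of the two terms of $g_i$ cancel, and it should be $0$ at all other points of $Z$, so that the functions belonging to the other walls are killed term by term. Put
\[
Q_J=L_{2^J}(\partial_1)-\sum_{i:\,j(i)=J}e^{\,2^Jx_1-2^i\left(\frac1J-x_1\right)}L_{-2^i}(\partial_1).
\]
Where $\operatorname{Re}x_1\le\frac1J-\delta$ with $\delta>0$, the coefficient functions in the sum are bounded by $|e^{2^Jx_1}|\,e^{-2^i\delta}$. So $Q_J\in\mathcal D^\infty(H_J)$ by Lemma~\ref{interpolation}, and for $j,i\ge1$ its symbol satisfies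
\begin{align*}
\sigma_{Q_J}(x,2^j,\zeta')&=\begin{cases}1&\text{if }j=J,\\0&\text{if }j\ne J,\end{cases}\\
\sigma_{Q_J}(x,-2^i,\zeta')&=\begin{cases}-e^{\,2^Jx_1-2^i\left(\frac1J-x_1\right)}&\text{if }j(i)=J,\\0&\text{if }j(i)\ne J.\end{cases}
\end{align*}
The first line gives $Q_J(e^{2^Jx_1})=e^{2^Jx_1}$. Since $g_i(x_1)e^{\zeta'x'}=e^{2^{j(i)}x_1+\zeta'x'}+e^{2^i/j(i)}e^{-2^ix_1+\zeta'x'}$, we get
\[
e^{-\zeta'x'}Q_J\bigl(g_i(x_1)e^{\zeta'x'}\bigr)=\sigma_{Q_J}(x,2^{j(i)},\zeta')\,e^{2^{j(i)}x_1}+\sigma_{Q_J}(x,-2^i,\zeta')\,e^{2^i/j(i)}e^{-2^ix_1}.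
\]
If $j(i)\ne J$, both terms vanish. If $j(i)=J$, the right side equals
\[
e^{2^Jx_1}-e^{\,2^Jx_1-2^i/J+2^ix_1+2^i/J-2^ix_1}=0.
\]
So $Q_J\in\mathcal I(H_J)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thmA}]
Suppose that $\mathcal I_0$ is generated over $\mathcal D^\infty_{\mathbb C^n,0}$ by finitely many germs. They are represented by $Q^{(1)},\dots,Q^{(N)}\in\mathcal I(B)$ for some open ball $B$ centered at $0$. Choose $J$ such that $1/J$ is smaller than the radius of $B$. By Lemma~\ref{kill} every $Q^{(l)}$ kills the germ of $e^{2^Jx_1}$ at $0$, hence so does every element $\sum_lS_lQ^{(l)}$ of $\mathcal I_0$. But $0\in H_J$, so the germ of $Q_J$ at $0$ lies in $\mathcal I_0$, and by Lemma~\ref{notkill} it does not kill the germ of $e^{2^Jx_1}$. This is a contradiction.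

So $\mathcal K_0\cong\mathcal I_0$ is not finitely generated. If $\mathcal K$ were of finite type near $0$, its stalk at $0$ would be finitely generated. Hence $\mathcal K$ is not of finite type near $0$. A chart centered at $q$ transports $G$, $P$ and this conclusion to a neighborhood $V$ of an arbitrary point $q\in X$. If $U\subset X$ is open and nonempty, take $q\in U$ and replace $V$ by $V\cap U$: the restriction of $\phi$ to $V\cap U$ is a morphism whose kernel is not of finite type near $q$, so $\mathcal D^\infty_U$ is not coherent.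
\end{proof}

\section{The stalks: proof of Theorem~\ref{thmB}}\label{sec:B}

\subsection{Transposition}

To pass from left to right we use the formal adjoint. For finite-order operators it is the classical map $P^*f=\sum(-1)^{|\alpha|}\partial^\alpha(a_\alpha f)$, which satisfies $(PQ)^*=Q^*P^*$ and $P^{**}=P$. We extend it by continuity.

\begin{proposition}\label{adjoint}
Let $W\subset\mathbb C^n$ be open. For $P=\sum a_\alpha\partial^\alpha\in\mathcal D^\infty(W)$ the series
\[
b_\beta=\sum_\gamma(-1)^{|\beta+\gamma|}\binom{\beta+\gamma}\beta\,\partial^\gamma a_{\beta+\gamma}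
\]
converge locally uniformly, $P^*=\sum_\beta b_\beta\partial^\beta$ lies in $\mathcal D^\infty(W)$, and $P\mapsto P^*$ is an involutive anti-automorphism of the sheaf of rings $\mathcal D^\infty_W$.
\end{proposition}

\begin{proof}
For compact $K\subset W$ and $\varepsilon>0$ put
\[
\|P\|_{K,\varepsilon}=\sup_\alpha\sup_K|a_\alpha|\,\alpha!\,\varepsilon^{-|\alpha|}.
\]
These seminorms are finite on $\mathcal D^\infty(W)$, they separate points, and they increase as $\varepsilon$ decreases, so it suffices to estimate them for small $\varepsilon$. Fix $K$, choose $\delta>0$ such that the closed polydiscs of radius $\delta$ centered on $K$ have compact union $K'\subset W$, and let $0<\varepsilon\le\delta/2$.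

\emph{The map $*$ is continuous.} By Cauchy's estimates, on $K$,
\begin{align*}
\sum_\gamma\binom{\beta+\gamma}{\beta}|\partial^\gamma a_{\beta+\gamma}|
&\le\sum_\gamma\frac{(\beta+\gamma)!}{\beta!\,\gamma!}\,\gamma!\,\delta^{-|\gamma|}\,\frac{\varepsilon^{|\beta+\gamma|}}{(\beta+\gamma)!}\,\|P\|_{K',\varepsilon}\\
&=\frac{\varepsilon^{|\beta|}}{\beta!}\,\|P\|_{K',\varepsilon}\sum_\gamma\Bigl(\frac\varepsilon\delta\Bigr)^{|\gamma|}\le2^n\,\frac{\varepsilon^{|\beta|}}{\beta!}\,\|P\|_{K',\varepsilon}.
\end{align*}
The same bound holds with $\sup_K|\partial^\gamma a_{\beta+\gamma}|$ in each term. So the series for $b_\beta$ converge uniformly on $K$, $P^*\in\mathcal D^\infty(W)$, and $\|P^*\|_{K,\varepsilon}\le2^n\|P\|_{K',\varepsilon}$. For $P$ of finite order, Leibniz' rule applied to $\sum(-1)^{|\alpha|}\partial^\alpha(a_\alpha f)$ shows that this $P^*$ is the classical adjoint.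

\emph{Composition is continuous.} Let $P=\sum a_\alpha\partial^\alpha$ and $Q=\sum b_\beta\partial^\beta$. By Lemma~\ref{symbols}(c) and Leibniz' rule,
\[
\sigma_{PQ}=e^{-\zeta x}P(\sigma_Qe^{\zeta x})=\sum_\alpha a_\alpha\sum_{\gamma\le\alpha}\binom\alpha\gamma\,\zeta^{\alpha-\gamma}\,\partial_x^\gamma\sigma_Q,\qquad \partial_x^\gamma\sigma_Q=\sum_\beta(\partial^\gamma b_\beta)\,\zeta^\beta .
\]
Put $\eta=\alpha-\gamma$. The terms of the resulting triple series are
\[
a_{\eta+\gamma}\binom{\eta+\gamma}\gamma(\partial^\gamma b_\beta)\,\zeta^{\eta+\beta}.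
\]
On $K$, Cauchy's estimates bound the coefficient of $\zeta^{\eta+\beta}$ in the term with indices $\eta,\gamma,\beta$ by
\begin{multline*}
\frac{\varepsilon^{|\eta+\gamma|}}{(\eta+\gamma)!}\cdot\frac{(\eta+\gamma)!}{\eta!\,\gamma!}\cdot\gamma!\,\delta^{-|\gamma|}\,\frac{\varepsilon^{|\beta|}}{\beta!}\,\|P\|_{K,\varepsilon}\|Q\|_{K',\varepsilon}\\
=\frac{\varepsilon^{|\eta|}}{\eta!}\cdot\frac{\varepsilon^{|\beta|}}{\beta!}\Bigl(\frac\varepsilon\delta\Bigr)^{|\gamma|}\|P\|_{K,\varepsilon}\|Q\|_{K',\varepsilon}.
\end{multline*}
Hence the triple series converges absolutely for every $\zeta$ and may be ordered by powers of $\zeta$. Since $\sum_{\eta+\beta=\kappa}1/(\eta!\,\beta!)=2^{|\kappa|}/\kappa!$, the coefficient of $\partial^\kappa$ in $PQ$ is bounded on $K$ by $2^n(2\varepsilon)^{|\kappa|}/\kappa!$ times $\|P\|_{K,\varepsilon}\|Q\|_{K',\varepsilon}$, that is,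
\begin{equation}\label{product}
\|PQ\|_{K,2\varepsilon}\le2^n\,\|P\|_{K,\varepsilon}\,\|Q\|_{K',\varepsilon}.
\end{equation}
If $P_N\to P$ and $Q_N\to Q$ in all seminorms, then $P_NQ_N-PQ=P_N(Q_N-Q)+(P_N-P)Q$ and \eqref{product} give $P_NQ_N\to PQ$, because $\|P_N\|_{K,\varepsilon}$ is bounded in $N$.

\emph{Finite-order operators are dense.} The truncations $P_N=\sum_{|\alpha|\le N}a_\alpha\partial^\alpha$ satisfy $\|P-P_N\|_{K,\varepsilon}\le2^{-N}\|P\|_{K,\varepsilon/2}$, because $\varepsilon^{-|\alpha|}=2^{-|\alpha|}(\varepsilon/2)^{-|\alpha|}$. So $P_N\to P$ and $Q_N\to Q$. By continuity of $*$ and of composition, both sides of the identities $(P_NQ_N)^*=Q_N^*P_N^*$ and $P_N^{**}=P_N$ converge, and since the seminorms separate points we obtain $(PQ)^*=Q^*P^*$ and $P^{**}=P$. Finally, $*$ is additive, fixes $1$ and commutes with restriction to smaller open sets.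
\end{proof}

\begin{remark}\label{regular}
The operator $P=\Phi(\partial_1)$ satisfies $P^*=\Phi(-\partial_1)=P$, since $\Phi$ is even. Its germ at any point is regular: $SP=0$ implies $S=0$ by Lemma~\ref{division}, and $PS=0$ implies $S^*P=0$, hence $S^*=0$ and $S=0$.
\end{remark}

\subsection{Proof of Theorem~\ref{thmB}}

\begin{proof}[Proof of (1)]
Let $M=RG+RP$. Passing to stalks is exact, so $M\cong R^2/\mathcal K_q$. Suppose $M$ were finitely presented, say $M\cong R^m/K'$ with $K'$ finitely generated. By Schanuel's lemma $\mathcal K_q\oplus R^m\cong K'\oplus R^2$. Then $\mathcal K_q$, as a quotient of a finitely generated module, would be finitely generated, contrary to Theorem~\ref{thmA}.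
\end{proof}

\begin{proof}[Proof of (2)]
For Theorem~\ref{thmA} we chose the sequence $(g_i)$ to have limits on one side of each wall. Now we choose it so rich that only $0$ annihilates it. Apply Proposition~\ref{realization} with $g_i(y)=y^{i-1}$, and call the resulting operator $G_0$. Let $Q\in\mathcal I(W)$. Then $Q(x_1^me^{\zeta'x'})=0$ for all $m\ge0$ and all $\zeta'$. The series $\sum_m\zeta_1^mx_1^m/m!$ converges locally uniformly to $e^{\zeta_1x_1}$, so Lemma~\ref{symbols}(b) gives $Q(e^{\zeta x})=0$ for all $\zeta$. Hence $\sigma_Q=0$ and $Q=0$. Thus $\mathcal I=0$, and $(Q,S)\mapsto QG_0+SP$ is injective on $\mathbb C^n$.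

Passing to the stalk at $0$ and transporting by a chart centered at $q$, we find that $RG_0+RP=RG_0\oplus RP$ is a free left ideal of rank $2$. If $R$ were left Ore, there would be $r',s'\in R$ with $s'G_0=r'P$ and $s'$ regular, since $P$ is regular (Remark~\ref{regular}). But injectivity forces $s'=0$, which is not regular because $R\neq0$. So $R$ is not left Ore.

The elements $G_0P^k$, $k\ge0$, are left linearly independent. Indeed, a relation $\sum_{k=0}^NQ_kG_0P^k=0$ reads
\[
Q_0G_0+\Bigl(\sum_{k=1}^NQ_kG_0P^{k-1}\Bigr)P=0,
\]
so injectivity gives $Q_0=0$ and $\sum_{k=1}^NQ_kG_0P^{k-1}=0$. The latter is a relation of the same kind with one term fewer, and induction on $N$ gives $Q_k=0$ for all $k$. Thus $\bigoplus_{k\ge0}RG_0P^k$ is a free left ideal of countably infinite rank. Its finite partial sums form a strictly increasing sequence of left ideals, so $R$ is not left Noetherian.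
\end{proof}

\begin{proof}[Proof of (3)]
Let $W\subset\mathbb C^n$ be open; for the statements on $X$, let $W$ be the image of a chart centered at $q$. By Proposition~\ref{adjoint}, the map $*$ is an isomorphism of $\mathcal D^\infty_W$ onto its opposite sheaf of rings. It exchanges left and right modules, and it carries the morphism $(Q,S)\mapsto QG+SP$ of left modules to the morphism $(Q,S)\mapsto G^*Q+P^*S$ of right modules. So all left-handed statements of Theorems~\ref{thmA} and~\ref{thmB} hold on the right, with $G^*,P^*$ and $G_0^*,P^*$ in place of $G,P$ and $G_0,P$.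
\end{proof}

\begin{thebibliography}{1}
\bibitem{burial} \emph{Part Four. BURIAL (III) Or The Four Operations}, \url{http://www.ucw.cz/~ps/grothendieck/deepl/d_4_part4.pdf}
\end{thebibliography}

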